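
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Ricci flow preserves diagonal cohomogeneity one metrics\\ in a nice basis}


\begin{abstract}
Let a compact Lie group $G$ act on a closed manifold $M$ with orbit space an interval and with two singular orbits. A $G$-invariant metric is diagonal if, along a fixed geodesic orthogonal to the orbits, it is diagonal in the frame given by the geodesic and the action fields of a nice basis of the Lie algebra. We prove that the Ricci flow preserves diagonality. The proof has two parts. Algebraically, the bases of compact Lie algebras that satisfy the bracket conditions of a nice basis are exactly the bases adapted to gradings by elementary abelian $2$-groups with pieces of dimension at most one, so the Lie algebra has enough sign automorphisms to separate the basis elements. Geometrically, although these automorphisms need not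 act on $M$, on the universal cover they become isometries of every diagonal metric, and isometries persist under the flow. We also show that the conclusion can fail if one end orbit is exceptional instead of singular.
\end{abstract}

\section{The question and the results}

\subsection{Setting}

Let $M$ be a closed connected smooth manifold with a smooth action of a compact Lie group $G$ whose orbit space $M/G$ is a closed interval. The orbits over interior points are the principal orbits; they are hypersurfaces. Let $B_-$ and $B_+$ be the orbits over the two end points. We assume that they are \emph{singular}, that is, of smaller dimension than the principal orbits, so that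
\[
\operatorname{codim}B_\pm=\ell_\pm+1\ge 2 .
\]
We call $(M,G)$ a \emph{cohomogeneity one manifold}, and a $G$-invariant Riemannian metric on $M$ a \emph{cohomogeneity one metric}.

Fix a cohomogeneity one metric $g_0$ and a unit-speed $g_0$-geodesic $\gamma:[0,L]\to M$ that meets all orbits orthogonally, with $\gamma(0)\in B_-$, $\gamma(L)\in B_+$, and $\gamma(r)$ on a principal orbit for $0<r<L$. It meets every orbit exactly once. We write $\frac{\partial}{\partial r}=\gamma'(r)$. Let $H=G_{\gamma(r)}$, $0<r<L$, be the principal isotropy group, and let $K_-=G_{\gamma(0)}$, $K_+=G_{\gamma(L)}$. The Lie algebras satisfy $\mathfrak h\subset\mathfrak k_\pm\subset\mathfrak g$. For $X\in\mathfrak g$ the \emph{action field} is $X^*(q)=\frac{d}{ds}\big|_{s=0}\exp(sX)\cdot q$; it is a Killing field of every $G$-invariant metric.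

\begin{definition}\label{def:nice}
A basis $B=\{X_1,\dots,X_n\}$ of $\mathfrak g$ is \emph{nice} for $(M,G)$ if
\begin{enumerate}
\item[(1)] suitable subsets of $B$ are bases of $\mathfrak h$, of $\mathfrak k_-$ and of $\mathfrak k_+$;
\item[(2)] for all $i,j$ there are a scalar $a$ and an index $l$ with $[X_i,X_j]=aX_l$;
\item[(3)] if $[X_i,X_j]$ and $[X_{i'},X_{j'}]$, with $\{i,j\}\ne\{i',j'\}$, are nonzero multiples of the same basis element, then $\{i,j\}\cap\{i',j'\}=\emptyset$.
\end{enumerate}
\end{definition}

Order a nice basis so that $X_{m+1},\dots,X_n$ is a basis of $\mathfrak h$, where $m=\dim G-\dim H$. For $0<r<L$ the vectors $\frac{\partial}{\partial r},X_1^*,\dots,X_m^*$ form a basis of $T_{\gamma(r)}M$.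

\begin{definition}
A Riemannian metric (or a symmetric $(0,2)$-tensor) on $M$ is \emph{diagonal in} $\mathcal B=\{\frac{\partial}{\partial r},X_1^*,\dots,X_m^*\}$ if it vanishes on any two distinct members of $\mathcal B$ at $\gamma(r)$, for every $0<r<L$. Here $\gamma$ and $\frac{\partial}{\partial r}$ are the fixed curve and field determined by $g_0$.
\end{definition}

Every $G$-invariant metric is determined by its values along $\gamma$. For $g_0$ these values are $dr^2$ plus a function of $r$ with values in the positive definite symmetric $m\times m$ matrices; if $g_0$ is diagonal, only $m$ scalar functions remain. It is natural to ask whether the Ricci flow $\partial_tg=-2\operatorname{Ric}(g)$, $g(0)=g_0$, respects this reduction. By uniqueness $g(t)$ is $G$-invariant. But $G$-invariance by itself forces neither the fields $X_i^*$ to stay mutually orthogonal along $\gamma$ nor $\gamma$ to stay orthogonal to the orbits. Conjecture~C of \cite{thesis} asserts that diagonality is preserved. We prove it.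

\begin{theorem}\label{thm:main}
Let $(M,G)$ be a cohomogeneity one manifold with singular orbits $B_\pm$, let $X_1^*,\dots,X_m^*$ be action fields coming from a nice basis as above, and let $g_0$ be a cohomogeneity one metric that is diagonal in $\mathcal B$. If $g(t)$ is the solution of the Ricci flow with $g(0)=g_0$, then $g(t)$ is diagonal in $\mathcal B$ for all $t$ for which the flow exists.
\end{theorem}

\subsection{Why the obvious approach does not suffice}

A first guess for a proof is the following: show that the Ricci tensor of a diagonal metric is diagonal; then the flow is tangent to the set of diagonal metrics and should stay in it. The first half is true (Theorem~\ref{thm:supp}(a)). The second half is not a formality, since the flow is a partial differential equation. In the example of Section~\ref{sec:exceptional} one end orbit is exceptional, i.e.\ of the same dimension as the principal orbits, and every time derivative of $g(t)$ at $t=0$ is diagonal in $\mathcal B$ (Remark~\ref{rem:derivatives}). Nevertheless $g(t)$ is not diagonal for any $t>0$.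

What does persist under the flow is symmetry. Diagonality would follow if for any two distinct members of $\mathcal B$ there were an isometry of $g_0$ that fixes $\gamma$ pointwise and whose differential along $\gamma$ reverses one of the two and fixes the other. So we need sign changes of the basis $B$ that are automorphisms of $\mathfrak g$. They are provided by the next theorem, for which only conditions (2) and (3) are needed.

\begin{theorem}\label{thm:grading}
Let $\mathfrak g$ be the Lie algebra of a compact Lie group and $B=\{X_1,\dots,X_n\}$ a basis of $\mathfrak g$. Then $B$ satisfies \textup{(2)} and \textup{(3)} if and only if there are an elementary abelian $2$-group $E$ (written additively) and an injective map $\delta:\{1,\dots,n\}\to E$ such that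
\[
\mathfrak g_{\delta(i)}:=\mathbb RX_i,\qquad \mathfrak g_e:=0\ \text{ for } e\notin\delta(\{1,\dots,n\}),
\]
is a grading: $[\mathfrak g_e,\mathfrak g_{e'}]\subset\mathfrak g_{e+e'}$. One can moreover take $\delta(i)\neq0$ for all $i$. Consequently, if $B$ satisfies \textup{(2)} and \textup{(3)} and $\delta$ is chosen with nonzero values, then for each character $\chi:E\to\{\pm1\}$ the linear map
\[
\sigma_\chi X_i=\chi(\delta(i))X_i
\]
is an automorphism of $\mathfrak g$, and
\begin{itemize}
\item for all $i\ne j$ there is $\chi$ with $\chi(\delta(i))\chi(\delta(j))=-1$;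
\item for every $i$ there is $\chi$ with $\chi(\delta(i))=-1$.
\end{itemize}
\end{theorem}

The third theorem collects what the method gives besides Theorem~\ref{thm:main}, and the limit of its validity. We call a symmetric $(0,2)$-tensor $S(g)$ \emph{naturally associated} to $g$ if $S(\varphi^*g)=\varphi^*S(g)$ for all local diffeomorphisms $\varphi$ between manifolds of the same dimension.

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[\textup{(a)}] In the setting of Theorem~\ref{thm:main}, every symmetric $(0,2)$-tensor naturally associated to a diagonal metric, for instance $\operatorname{Ric}$, is diagonal in $\mathcal B$.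
\item[\textup{(b)}] Let $M$ be closed and connected with a smooth action of a compact Lie group $G$ such that $M/G$ is a circle. Let $g_0$ be a $G$-invariant metric, $\gamma:\mathbb R\to M$ a unit-speed $g_0$-geodesic orthogonal to all orbits, $H=G_{\gamma(r)}$, and $B$ a basis of $\mathfrak g$ satisfying \textup{(2)} and \textup{(3)}, a subset of which is a basis of $\mathfrak h$. Let $\mathcal B$ be formed from $\gamma$ and $B$ as above. If $g_0$ is diagonal in $\mathcal B$ along all of $\gamma$, then so is the solution $g(t)$ of the Ricci flow with $g(0)=g_0$.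
\item[\textup{(c)}] If an end orbit is allowed to be exceptional, with all other hypotheses unchanged, then the conclusion of Theorem~\ref{thm:main} can fail.
\end{enumerate}
\end{theorem}

\section{The idea in two examples}\label{sec:examples}

\begin{example}[Sign automorphisms]\label{ex:so}
Let $\mathfrak g=\mathfrak{so}(n)$ with basis $E_{ij}$, $i<j$, the skew matrix with entries $1$ and $-1$ at the places $(i,j)$ and $(j,i)$, and put $E_{ji}=-E_{ij}$. For distinct $i,j,k$ we have $[E_{ij},E_{jk}]=E_{ik}$, and brackets of elements with disjoint index pairs vanish. Put $\delta(E_{ij})=\varepsilon_i+\varepsilon_j\in\mathbb F_2^n$. This is injective with nonzero values and $\delta(E_{ij})+\delta(E_{jk})=\delta(E_{ik})$, so it is a grading as in Theorem~\ref{thm:grading}. The automorphisms $\sigma_\chi$ are the conjugations by diagonal matrices with entries $\pm1$. For $n=3$ the three basis elements carry the three nonzero elements of $\{e\in\mathbb F_2^3: e_1+e_2+e_3=0\}\cong\mathbb F_2^2$, and $\sigma_\chi$ can fix any one of them and reverse the other two.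
\end{example}

An automorphism of $\mathfrak g$ acts on $M$ in an evident way only if it comes from an automorphism of $G$ preserving the isotropy groups. The next example shows that this can fail already for a torus, and that the universal cover repairs it.

\begin{example}[Why the universal cover]\label{ex:S2S1}
On $S^2\times\mathbb R$ let $\tilde g_0=dr^2+x(r)\,d\varphi^2+y(r)\,du^2$ be a smooth metric, where $(r,\varphi)$, $0\le r\le L$, are polar coordinates on $S^2$ and $y>0$. Fix $\alpha\in\mathbb R$ and let $M$ be the quotient by the group generated by the isometry $D(r,\varphi,u)=(r,\varphi-2\pi\alpha,u+2\pi)$. In the coordinates $\theta_1=\varphi+\alpha u$, $\theta_2=u$, both modulo $2\pi$, we see that $M$ is diffeomorphic to $S^2\times S^1$, with the metric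
\[
g_0=dr^2+x(r)(d\theta_1-\alpha\,d\theta_2)^2+y(r)\,d\theta_2^2
\]
invariant under $G=T^2$. Here $\mathfrak h=0$ and $\mathfrak k_-=\mathfrak k_+=\mathbb RX_1$ with $X_1=\partial_{\theta_1}=\partial_\varphi$. Put $X_2=\alpha\,\partial_{\theta_1}+\partial_{\theta_2}=\partial_u$. Since $\mathfrak g$ is abelian, $\{X_1,X_2\}$ is a nice basis, and $g_0$ is diagonal in $\{\partial_r,X_1^*,X_2^*\}$ along $\gamma(r)=(r,0,0)$.

The sign change $\sigma X_1=-X_1$, $\sigma X_2=X_2$ sends $\partial_{\theta_2}=X_2-\alpha X_1$ to $\partial_{\theta_2}+2\alpha\,\partial_{\theta_1}$. So it preserves the lattice $2\pi(\mathbb Z\partial_{\theta_1}+\mathbb Z\partial_{\theta_2})$ of $T^2$ only if $2\alpha\in\mathbb Z$. For other $\alpha$ it is not induced by an automorphism of $G$. On $S^2\times\mathbb R$, however, it is realized by the reflection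
\[
f(r,\varphi,u)=(r,-\varphi,u),
\]
an isometry of $\tilde g_0$ fixing the lift $\varphi=u=0$ of $\gamma$ pointwise. The reason that $f$ exists is visible in the groups: the group $\mathbb R^2$ acts on $S^2\times\mathbb R$, the isotropy group along the lift of $\gamma$ is $2\pi\mathbb ZX_1$ and no longer the full lattice, and $\sigma$ preserves $2\pi\mathbb ZX_1$.

The lifted Ricci flow $\tilde g(t)$ has bounded curvature on compact time intervals and $f^*\tilde g(t)$ is another such flow starting at $\tilde g_0$. By uniqueness $f^*\tilde g(t)=\tilde g(t)$. At points of $\varphi=u=0$, where $f$ is the identity, $f_*\partial_\varphi=-\partial_\varphi$ while $\partial_r$ and $\partial_u$ are preserved. Hence $\tilde g(t)(\partial_\varphi,\partial_u)=\tilde g(t)(\partial_\varphi,\partial_r)=0$ there. The reflection $u\mapsto-u$ gives $\tilde g(t)(\partial_u,\partial_r)=0$. So $g(t)$ is diagonal.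
\end{example}

The general proof follows this pattern. Section~\ref{sec:algebra} proves Theorem~\ref{thm:grading}. Sections~\ref{sec:cover} and~\ref{sec:isotropy} show that upstairs the principal isotropy group is preserved by all sign automorphisms; the point is that it is generated by pieces coming from the two singular orbits. Section~\ref{sec:proof} produces the isometries and concludes.

\section{Nice bases and gradings}\label{sec:algebra}

In this section $\mathfrak g$ is the Lie algebra of a compact Lie group; it carries an ad-invariant inner product, so every $\operatorname{ad}X$ is diagonalizable over $\mathbb C$ with purely imaginary eigenvalues.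

\begin{proof}[Proof of Theorem~\ref{thm:grading}, ``if'']
Given $\delta$, the bracket $[X_i,X_j]$ lies in $\mathfrak g_{\delta(i)+\delta(j)}$, which is $0$ or a line $\mathbb RX_l$; this is (2). For (3), consider two nonzero brackets that are multiples of the same $X_k$ and whose index sets meet. By antisymmetry we may write them as $[X_i,X_j]$ and $[X_i,X_{j'}]$. Then $\delta(i)+\delta(j)=\delta(k)=\delta(i)+\delta(j')$, so $j=j'$ and the index sets are equal.
\end{proof}

From now on $B$ satisfies (2) and (3). We must assign labels $\delta(i)$ in an elementary abelian $2$-group such that $\delta(i)+\delta(j)=\delta(l)$ whenever $[X_i,X_j]$ is a nonzero multiple of $X_l$. One can always take the $\mathbb F_2$-vector space with generators $\delta(1),\dots,\delta(n)$ and these relations. The issue is whether $\delta$ is \emph{injective}, and this does not follow from the pattern of nonzero brackets required by (2) and (3) alone. If nonzero brackets of seven elements occurred exactly within the triples $\{1,2,3\},\{1,4,5\},\{2,4,6\},\{3,5,7\}$, each bracket being a multiple of the third element, then (2) and (3)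 would hold, but
\[
\delta(7)=\delta(3)+\delta(5)=(\delta(1)+\delta(2))+(\delta(1)+\delta(4))=\delta(2)+\delta(4)=\delta(6).
\]
We shall exclude such coincidences by realizing the labels inside a compact group.

\subsection{Lines}

\begin{lemma}\label{lem:lines}
If $[X_i,X_k]$ is a nonzero multiple of $X_l$, then $i,k,l$ are distinct and the bracket of any two of $X_i,X_k,X_l$ is a nonzero multiple of the third.
\end{lemma}

\begin{proof}
By (2), $\operatorname{ad}X_i$ sends each basis element $X_k$ to $0$ or to a nonzero multiple of some $X_l$. By (3), the partially defined map $k\mapsto l$ is injective: if $[X_i,X_k]$ and $[X_i,X_{k'}]$ with $k\neq k'$ were nonzero multiples of the same element, the distinct sets $\{i,k\},\{i,k'\}$ would have to be disjoint. So the indices split into chains and cycles of this map.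

A chain $X_{v_1}\mapsto\dots\mapsto X_{v_s}\mapsto0$ (up to scalars) with $s\ge2$ spans an invariant subspace on which $\operatorname{ad}X_i$ is nilpotent and nonzero, which is impossible for a diagonalizable map. On a cycle of length $p$ the characteristic equation is $\lambda^p=c$ with $c\in\mathbb R\setminus\{0\}$. Its roots are nonzero and purely imaginary, and they are permuted by multiplication by $e^{2\pi\sqrt{-1}/p}$. So $e^{2\pi\sqrt{-1}/p}$ is real, i.e.\ $p\le2$. If $p=1$, the eigenvalue $c$ is real and nonzero, which is impossible. So $p=2$ and $c<0$.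

Hence $l\ne k$, and $[X_i,X_l]$ is a nonzero multiple of $X_k$. The same argument for $\operatorname{ad}X_k$, which sends $X_i$ to a nonzero multiple of $X_l$, gives $l\ne i$ and that $[X_k,X_l]$ is a nonzero multiple of $X_i$. Finally $i\neq k$ because $[X_i,X_i]=0$.
\end{proof}

Call a set $\{i,k,l\}$ as in Lemma~\ref{lem:lines} a \emph{line}. Two elements of a line determine the third, so distinct lines share at most one element. If $k\ne i$ is on a line with $i$, then $\operatorname{ad}(X_i)^2X_k$ is a multiple of $X_k$; otherwise $[X_i,X_k]=0$. So
\begin{equation}\label{eq:diag}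
\operatorname{ad}(X_i)^2\ \text{ is diagonal in } B\text{ for all } i.
\end{equation}

\begin{remark}
Compactness and (3) are both needed in Theorem~\ref{thm:grading}. The nilpotent algebra with $[X_1,X_2]=X_3$, $[X_1,X_3]=X_4$ and all other brackets of basis elements zero satisfies (2) and (3), but a grading would force $\delta(4)=2\delta(1)+\delta(2)=\delta(2)$. In $\mathfrak{so}(3)\oplus\mathbb RZ$ with $[X_1,X_2]=X_3$ and cyclically, the basis $X_1,X_2,X_3,X_3+Z$ satisfies (2), violates (3) (both $[X_1,X_3]$ and $[X_1,X_3+Z]$ are $-X_2$), and a grading would give the same label to $X_3$ and $X_3+Z$.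
\end{remark}

\subsection{Orthogonality}

Elements of $B$ on no line are central. Elements on lines lie in $[\mathfrak g,\mathfrak g]$. Since $\mathfrak g=\mathfrak z\oplus[\mathfrak g,\mathfrak g]$ with $\mathfrak z$ the center, counting dimensions gives $B=B_c\sqcup B_s$ with $B_c$ a basis of $\mathfrak z$ and $B_s$ a basis of $[\mathfrak g,\mathfrak g]$.

The elements of $B$ are orthogonal for the Killing form $\kappa$. Indeed, suppose that for $i\neq j$ the operator $\operatorname{ad}X_i\operatorname{ad}X_j$ had a nonzero diagonal entry at $X_k$. Then $[X_j,X_k]$ would be a nonzero multiple of some $X_l$, and $[X_i,X_l]$ a nonzero multiple of $X_k$. The lines $\{j,k,l\}$ and $\{i,k,l\}$ share two elements, so they coincide and $i=j$, a contradiction. Hence $\kappa(X_i,X_j)=0$.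

Let $Q$ be the inner product on $\mathfrak g$ equal to $-\kappa$ on $[\mathfrak g,\mathfrak g]$, with $\mathfrak z\perp[\mathfrak g,\mathfrak g]$ and $B_c$ orthonormal. It is ad-invariant, and $B$ is $Q$-orthogonal. Rescaling the $X_i$ by positive constants changes neither (2), (3) nor the conclusions of Theorem~\ref{thm:grading}, so we may assume that $B$ is $Q$-orthonormal. Then $c_{ijl}=Q([X_i,X_j],X_l)$ is totally skew-symmetric, and it is nonzero exactly when $\{i,j,l\}$ is a line. On the span of $X_k,X_l$, for a line $\{i,k,l\}$, $\operatorname{ad}X_i$ has the eigenvalues $\pm\sqrt{-1}\,|c_{ikl}|$; these are all its nonzero eigenvalues.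

\subsection{All structure constants of a component are equal}

Call two elements of $B_s$ \emph{connected} if they are related by the equivalence relation generated by lying on a common line, and call the classes \emph{components}. We write $P$ for the set of indices of a component and $\mathfrak g_P$ for its span. If $i\in P$ and $[X_i,X_k]\ne0$, then the line through $i$ and $k$ lies in $P$. So $\mathfrak g_P$ is an ideal, and $[\mathfrak g,\mathfrak g]$ is the direct sum of these ideals. In particular $\mathfrak g_P$ is semisimple of compact type.

\begin{lemma}\label{lem:equal}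
The number $|c_{ijl}|$ is the same for all lines $\{i,j,l\}$ in a component.
\end{lemma}

\begin{proof}
Any two lines of a component are joined by a chain of lines in which consecutive lines share an index. So it suffices to compare two lines through one index $i$. Let one of them be $\{i,j,l\}$, ordered so that $a=c_{ijl}>0$. With $e_1=X_i/a$, $e_2=X_j/a$, $e_3=X_l/a$ we have $[e_1,e_2]=e_3$ and cyclically. Put
\[
J_x=\sqrt{-1}\operatorname{ad}e_1,\qquad J_y=\sqrt{-1}\operatorname{ad}e_2,\qquad J_z=\sqrt{-1}\operatorname{ad}e_3
\]
on $\mathfrak g_{\mathbb C}$. These operators are Hermitian for $Q$, and $[J_x,J_y]=-\operatorname{ad}e_3=\sqrt{-1}\,J_z$, and cyclically. So $\mathfrak g_{\mathbb C}$ is a unitary representation of $\mathfrak{su}(2)$ and splits into irreducible ones. We recall that the irreducible representation of spin $s\in\{0,\frac12,1,\dots\}$ has simple $J_z$-eigenvalues (weights) $-s,-s+1,\dots,s$, that $J_\pm=J_x\pm\sqrt{-1}J_y$ shift the weight by $\pm1$, and that $J_+$ kills only the vectors of weight $s$.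

By \eqref{eq:diag}, $J_x^2$ and $J_z^2$ are both diagonal in $B$, so they commute. In a summand of spin $s\ge1$ take $v\neq0$ of weight $-s$. From $J_x=\frac12(J_++J_-)$ and $J_-v=0$,
\[
J_x^2v=\tfrac14J_+^2v+\tfrac14J_-J_+v ,
\]
where the first term has weight $-s+2$ and is nonzero, and the second has weight $-s$. Since $J_z^2J_x^2v=J_x^2J_z^2v=s^2J_x^2v$, comparing the components of weight $-s+2$ gives $(s-2)^2=s^2$, i.e.\ $s=1$. So only the spins $0,\frac12,1$ occur. As $J_x$ has the same eigenvalues as $J_z$, the eigenvalues of $\operatorname{ad}X_i$ have moduli in $\{0,\frac a2,a\}$.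

If another line through $i$ has constant of modulus $a'>0$, then $a'\in\{a,\frac a2\}$ and, by symmetry, $a\in\{a',\frac{a'}2\}$. Hence $a=a'$.
\end{proof}

Rescale the $X_i$, $i\in P$, by a common positive factor so that the constant of Lemma~\ref{lem:equal} becomes $1$, i.e.\ $[X_i,X_j]=\pm X_l$ on every line. Then:
\begin{enumerate}
\item[($\alpha$)] every line in $P$ can be ordered so that $[X_i,X_j]=X_l$, $[X_j,X_l]=X_i$, $[X_l,X_i]=X_j$;
\item[($\beta$)] $\operatorname{ad}X_i$ has eigenvalues in $\{0,\pm\sqrt{-1}\}$, and $\operatorname{ad}(X_i)^2X_k=-X_k$ whenever $[X_i,X_k]\ne0$.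
\end{enumerate}

\subsection{A lemma on compact simply connected groups}

\begin{lemma}\label{lem:coroot}
Let $K$ be a compact simply connected Lie group and $Y\in\mathfrak k$ with $\exp(2\pi Y)=1$ and all eigenvalues of $\operatorname{ad}Y$ in $\{0,\pm\sqrt{-1}\}$. Then $Y=0$.
\end{lemma}

\begin{proof}
Let $Y$ lie in the Lie algebra $\mathfrak t$ of a maximal torus. Write roots as real forms $\alpha\in\mathfrak t^*$, with $\operatorname{ad}Z=\sqrt{-1}\,\alpha(Z)$ on the root space, and let $\alpha^\vee\in\mathfrak t$ be the coroot, $\alpha(\alpha^\vee)=2$. The reflections $s_\beta Z=Z-\beta(Z)\beta^\vee$ generate the Weyl group and permute the coroots. For a Weyl-invariant inner product, $(Z,\beta^\vee)=\frac12\beta(Z)(\beta^\vee,\beta^\vee)$. Since $K$ is simply connected, $\{Z\in\mathfrak t:\exp(2\pi Z)=1\}$ is the lattice generated by the coroots \cite[Ch.~V.7]{BtD}.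

Suppose $Y\ne0$ and write $Y=\beta_1^\vee+\dots+\beta_N^\vee$ as a sum of coroots with $N\ge1$ minimal. From $0<(Y,Y)=\sum_t(Y,\beta_t^\vee)$ we get $(Y,\beta^\vee)>0$ for some $\beta=\beta_t$, so $\beta(Y)>0$. By hypothesis on the eigenvalues, $\beta(Y)=1$. Thus $s_\beta Y=Y-\beta^\vee$ is a sum of $N-1$ coroots. Applying $s_\beta$, so is $Y$. This contradicts the minimality of $N$ if $N\ge2$, and $Y\ne0$ if $N=1$.
\end{proof}

Simple connectivity matters: in $SO(3)$ the generator $Y$ of rotations about an axis satisfies $\exp(2\pi Y)=1$, and $\operatorname{ad}Y$ has eigenvalues $0,\pm\sqrt{-1}$.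

\subsection{Construction of the grading}

The model is $\mathfrak{sp}(1)$ with basis $\frac{\mathbf i}2,\frac{\mathbf j}2,\frac{\mathbf k}2$. The elements $\exp(\pi\frac{\mathbf i}2)=\mathbf i$, $\mathbf j$, $\mathbf k$ generate the quaternion group $\{\pm1,\pm\mathbf i,\pm\mathbf j,\pm\mathbf k\}$, and dividing by $\pm1$ gives $\mathbb F_2^2$ with $[\mathbf i]+[\mathbf j]=[\mathbf k]$. We do the same in each component.

\begin{proof}[Proof of Theorem~\ref{thm:grading}, ``only if'']
Let $P$ be a component and $G_P$ the simply connected group with Lie algebra $\mathfrak g_P$. It is compact, since $\mathfrak g_P$ is semisimple of compact type. For $i\in P$ put $u_i=\exp(\pi X_i)\in G_P$.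

\emph{Relations.} For a line ordered as in ($\alpha$) there is a homomorphism $\varphi:Sp(1)\to G_P$ with $d\varphi(\frac{\mathbf i}2)=X_i$, $d\varphi(\frac{\mathbf j}2)=X_j$, $d\varphi(\frac{\mathbf k}2)=X_l$, because $[\frac{\mathbf i}2,\frac{\mathbf j}2]=\frac{\mathbf k}2$ and cyclically. Hence
\begin{equation}\label{eq:quat}
u_iu_j=u_l,\qquad u_i^2=u_j^2=u_l^2=\varphi(-1).
\end{equation}
As $P$ is connected by lines, $c:=u_i^2=\exp(2\pi X_i)$ does not depend on $i\in P$, and $c^2=1$. By ($\beta$), $\operatorname{Ad}(c)=\exp(2\pi\operatorname{ad}X_i)=1$, so $c$ is central in the connected group $G_P$. Also by ($\beta$), $\operatorname{Ad}(u_i)=\exp(\pi\operatorname{ad}X_i)$ satisfies, for $k\in P$,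
\begin{equation}\label{eq:Adu}
\operatorname{Ad}(u_i)X_k=
\begin{cases}\ \ X_k &\text{if }[X_i,X_k]=0,\\ -X_k&\text{otherwise.}\end{cases}
\end{equation}
Therefore $u_iu_ku_i^{-1}\in\{u_k,u_k^{-1}\}=\{u_k,u_kc\}$. Let $U_P$ be the group generated by the $u_i$, $i\in P$, and put $E_P=U_P/\{1,c\}$. The classes $\delta(i):=[u_i]\in E_P$ generate $E_P$, commute, and have square $1$. So $E_P$ is an elementary abelian $2$-group, and by \eqref{eq:quat} $\delta(i)+\delta(j)+\delta(l)=0$ on every line.

\emph{$\delta(i)\ne0$.} As $i$ lies on a line, $\operatorname{Ad}(u_i)\neq1$ by \eqref{eq:Adu}, whereas $\operatorname{Ad}(1)=\operatorname{Ad}(c)=1$.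

\emph{$\delta(i)\ne\delta(k)$ for $i\ne k$ in $P$.} Suppose $\delta(i)=\delta(k)$. Then $u_i=u_k$ or $u_i=u_kc=u_k^{-1}$, and in both cases $\operatorname{Ad}(u_i)=\operatorname{Ad}(u_k)$. By \eqref{eq:Adu}, $X_i$ and $X_k$ commute with the same elements of $B\cap\mathfrak g_P$; in particular $[X_i,X_k]=0$. So $\operatorname{ad}X_i$ and $\operatorname{ad}X_k$ are commuting operators on $\mathfrak g_P$. Both vanish on the span of the basis elements that commute with $X_i$, and both preserve the span of the others and have square $-1$ on it. Put $Y_\pm=\frac12(X_i\pm X_k)$. Simultaneous diagonalization shows that all eigenvalues of $\operatorname{ad}Y_\pm$ lie in $\{0,\pm\sqrt{-1}\}$. If $u_i=u_k$, then $\exp(2\pi Y_-)=u_iu_k^{-1}=1$; if $u_i=u_k^{-1}$, then $\exp(2\pi Y_+)=u_iu_k=1$. Lemma~\ref{lem:coroot} gives $Y_-=0$ or $Y_+=0$, contradicting linear independence.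

\emph{Conclusion.} Let $E=\bigoplus_PE_P\oplus\mathbb F_2^{B_c}$, and let $\delta$ send a central basis element to its own coordinate vector. Then $\delta$ is injective with nonzero values, and $\delta(i)+\delta(j)=\delta(l)$ whenever $[X_i,X_j]$ is a nonzero multiple of $X_l$. This is the required grading.

Now let $\delta$ be any grading as in the theorem with nonzero values. For a character $\chi$ and $[X_i,X_j]=aX_l\ne0$,
\[
[\sigma_\chi X_i,\sigma_\chi X_j]=\chi(\delta(i)+\delta(j))\,aX_l=\chi(\delta(l))\,aX_l=\sigma_\chi[X_i,X_j],
\]
so $\sigma_\chi$ is an automorphism. Finally, for every nonzero element of $E$ there is a character taking the value $-1$ on it. Applying this to $\delta(i)+\delta(j)\ne0$ for $i\ne j$, and to $\delta(i)\neq0$, gives the last two statements.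
\end{proof}

\section{The action on the universal cover}\label{sec:cover}

We return to the setting of Theorem~\ref{thm:main}. Let $\varrho:M\to M/G=[0,L]$ be the projection, normalized by $\varrho(\gamma(r))=r$, and let $M^*=M\setminus(B_-\cup B_+)$. We recall two standard facts, consequences of the slice theorem \cite[Ch.~6]{AB}.

\begin{enumerate}
\item[(F1)] \emph{$H$ fixes $\gamma$ pointwise, and $G/H\times(0,L)\to M^*$, $(aH,r)\mapsto a\gamma(r)$, is a diffeomorphism.} If $a\gamma(r)=\gamma(r)$ with $0<r<L$, the isometry $a$ maps the unit normal $\gamma'(r)$ of the orbit to $\pm\gamma'(r)$. The sign is $+$ because $a$ preserves each orbit. So $a$ fixes $\gamma$.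
\item[(F2)] \emph{The $g_0$-normal exponential map of $B_-$ is a $G$-equivariant diffeomorphism from $\{v\in\nu B_-:|v|<L\}$ onto $M\setminus B_+$, sending $r\gamma'(0)$ to $\gamma(r)$; and $K_-$ acts transitively on the unit normal sphere $S^{\ell_-}$ at $\gamma(0)$, with isotropy group $H$ at $\gamma'(0)$.} By the second statement, away from the zero section the first is (F1); near the zero section it is the tubular neighborhood theorem. The same holds for $B_+$, with $L-r$ in place of $r$.
\end{enumerate}

Let $p:\tilde M\to M$ be the universal cover, $\tilde g_0=p^*g_0$, $\tilde\varrho=\varrho\circ p$, $\tilde M^*=p^{-1}(M^*)$, $\tilde B_\pm=p^{-1}(B_\pm)$, and let $\tilde\gamma$ be a lift of $\gamma$. Since $B_\pm$ are \emph{singular}, $\tilde M^*$ is the complement of closed submanifolds of codimension at least $2$ in a connected manifold, hence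
\begin{equation}\label{eq:conn}
\tilde M^*\ \text{ is connected.}
\end{equation}

Let $\tilde G$ be the simply connected Lie group with Lie algebra $\mathfrak g$, and $\pi:\tilde G\to G$ the homomorphism with $d\pi=\mathrm{id}$. Fix $x_0\in\tilde M$. The map $\tilde G\times\tilde M\to M$, $(a,x)\mapsto\pi(a)p(x)$, has a unique lift $\tilde G\times\tilde M\to\tilde M$ with $(1,x_0)\mapsto x_0$. By uniqueness of lifts, $1$ acts as the identity and $a(bx)=(ab)x$. This is a smooth action with $p(ax)=\pi(a)p(x)$, and it is by $\tilde g_0$-isometries. Let $\tilde X$ be the action field of $X\in\mathfrak g$ on $\tilde M$; then $dp\,\tilde X=X^*$. In particular the isotropy algebras at $x$ and at $p(x)$ coincide.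

\subsection{Isotropy groups along the lifted geodesic}

If $a\in\tilde G$ fixes $\tilde\gamma(r)$ for some $0<r<L$, then $\pi(a)\in H$. So $a\tilde\gamma$ is a lift of $\pi(a)\gamma=\gamma$ agreeing with $\tilde\gamma$ at $r$, hence $a\tilde\gamma=\tilde\gamma$. Thus $\tilde H:=\tilde G_{\tilde\gamma(r)}$ does not depend on $r\in(0,L)$ and is contained in $\tilde K_-:=\tilde G_{\tilde\gamma(0)}$ and $\tilde K_+:=\tilde G_{\tilde\gamma(L)}$. The Lie algebras of $\tilde H$ and $\tilde K_\pm$ are $\mathfrak h$ and $\mathfrak k_\pm$. We write $\tilde H^0$, $\tilde K_\pm^0$ for identity components.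

\begin{lemma}\label{lem:Psi}
The map $\Psi:\tilde G/\tilde H\times(0,L)\to\tilde M^*$, $(a\tilde H,r)\mapsto a\tilde\gamma(r)$, is a diffeomorphism.
\end{lemma}

\begin{proof}
Let $N=G\gamma(L/2)$ and $\tilde N=p^{-1}(N)$. By (F1), $(a\gamma(L/2),r)\mapsto a\gamma(r)$ is a diffeomorphism $N\times(0,L)\to M^*$. Lifting the curves $a\gamma|_{(0,L)}$ to the covering $\tilde M^*\to M^*$ gives a diffeomorphism $\tilde N\times(0,L)\to\tilde M^*$, sending $(y,r)$ to the value at time $r$ of the lift that passes through $y$ at time $L/2$. By \eqref{eq:conn}, $\tilde N$ is connected. The fields $X^*$ span the tangent spaces of $N$, so the fields $\tilde X$ span those of $\tilde N$, and all $\tilde G$-orbits in $\tilde N$ are open. As $\tilde N$ is connected, $\tilde N=\tilde G\tilde\gamma(L/2)\cong\tilde G/\tilde H$. The lifted curve through $a\tilde\gamma(L/2)$ is $a\tilde\gamma$, so the diffeomorphism above is $\Psi$.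
\end{proof}

\begin{lemma}\label{lem:spheres}
Put $\tilde H_\pm=\tilde H\cap\tilde K_\pm^0$. Then $\tilde K_\pm=\tilde K_\pm^0\tilde H$, and $\tilde K_\pm^0/\tilde H_\pm\cong S^{\ell_\pm}$. The group $\tilde H_\pm$ is normal in $\tilde H$ and contains $\tilde H^0$.
\end{lemma}

\begin{proof}
We treat $-$; the case $+$ is the same. The group $\tilde K_-$ acts by differentials on the unit normal sphere of $\tilde B_-$ at $\tilde\gamma(0)$, which $dp$ identifies, compatibly with $\pi$, with the unit normal sphere $S^{\ell_-}$ of $B_-$ at $\gamma(0)$. An isometry $a\in\tilde K_-$ fixes $\tilde\gamma'(0)$ if and only if it fixes $\tilde\gamma$ pointwise, i.e.\ if and only if $a\in\tilde H$. By (F2), $K_-$ is transitive on $S^{\ell_-}$, so the infinitesimal action of $\mathfrak k_-$ spans every tangent space of $S^{\ell_-}$, and the orbits of the identity component $K_-^0$ are open. Since $\ell_-\ge1$, the sphere is connected, so $K_-^0$ is transitive too. Now $\pi(\tilde K_-^0)$ is the connected subgroup with Lie algebra $\mathfrak k_-$, which is $K_-^0$. So $\tilde K_-^0$ acts transitively on $S^{\ell_-}$ with stabilizer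 $\tilde H_-$ at $\tilde\gamma'(0)$. This gives $\tilde K_-^0/\tilde H_-\cong S^{\ell_-}$ and $\tilde K_-=\tilde K_-^0\tilde H$. Normality of $\tilde H_-$ in $\tilde H$ follows from normality of $\tilde K_-^0$ in $\tilde K_-\supset\tilde H$. Finally $\tilde H^0\subset\tilde K_-^0$, so $\tilde H^0\subset\tilde H_-$.
\end{proof}

\begin{lemma}\label{lem:tubes}
Let $U_-=\{\tilde\varrho<\frac{2L}3\}$. There is a deformation retraction of $U_-$ onto $\tilde B_-$ whose final map $q_-$ satisfies $q_-(a\tilde\gamma(r))=a\tilde\gamma(0)$. Both $U_-$ and $\tilde B_-$ are connected, and $\tilde B_-=\tilde G\tilde\gamma(0)\cong\tilde G/\tilde K_-$. The analogous statements hold for $U_+=\{\tilde\varrho>\frac L3\}$ and $\tilde B_+$.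
\end{lemma}

\begin{proof}
By (F2), radial contraction in the normal disk bundle is a deformation retraction $\rho_s$, $0\le s\le1$, of $\{\varrho<\frac{2L}3\}$ onto $B_-$ with $\rho_s(a\gamma(r))=a\gamma((1-s)r)$. The homotopy $\rho_s\circ p$ on $U_-$ lifts to a homotopy $\tilde\rho_s:U_-\to U_-$ with $\tilde\rho_0=\mathrm{id}$. By uniqueness of path lifting, $\tilde\rho_s(a\tilde\gamma(r))=a\tilde\gamma((1-s)r)$ for $a\in\tilde G$, and $\tilde\rho_s$ is the identity on $\tilde B_-$. Put $q_-=\tilde\rho_1$; its image is $\tilde B_-$. The set $U_-\setminus\tilde B_-=\Psi(\tilde G/\tilde H\times(0,\frac{2L}3))$ is connected and dense in $U_-$. So $U_-$ is connected, and so is $\tilde B_-=q_-(U_-)$. The $\tilde G$-orbits in $\tilde B_-$ are open, because action fields span its tangent spaces. Hence $\tilde B_-=\tilde G\tilde\gamma(0)$.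
\end{proof}

\section{Sign automorphisms preserve the isotropy group}\label{sec:isotropy}

Fix $\delta$ with nonzero values as in Theorem~\ref{thm:grading}. Let $\sigma=\sigma_\chi$ be a sign automorphism and $\tilde\sigma\in\operatorname{Aut}(\tilde G)$ its integral, which exists because $\tilde G$ is simply connected. By condition (1) of Definition~\ref{def:nice}, $\mathfrak h$ and $\mathfrak k_\pm$ are spanned by elements of $B$. So $\sigma$ preserves them, and $\tilde\sigma$ preserves $\tilde H^0$ and $\tilde K_\pm^0$. The difficulty is the component group of $\tilde H$, about which $\mathfrak h$ says nothing. The simple connectivity of $\tilde M$ tells us that it comes from the two singular orbits.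

\begin{proposition}\label{prop:product}
$\tilde H=\tilde H_-\tilde H_+$.
\end{proposition}

\begin{proof}
\emph{Fundamental groups of homogeneous spaces.} Let $S\subset\tilde G$ be a closed subgroup. A loop in $\tilde G/S$ at $eS$ lifts to a path in $\tilde G$ starting at $1$ and ending in $S$, and the component of its end point depends only on the homotopy class of the loop. We get a map $\pi_1(\tilde G/S)\to S/S^0$, natural for inclusions $S\subset S'$. If two loops have lifts $a(\cdot)$ and $b(\cdot)$, then $a(\cdot)$ followed by $b(\cdot)a(1)$ lifts their concatenation and ends at $b(1)a(1)$, so the map is an anti-homomorphism. It is onto since $\tilde G$ is connected. It is injective: if $a(1)\in S^0$, we prolong $a$ within $S^0$ to a loop in $\tilde G$, which is null-homotopic, and project. So $\pi_1(\tilde G/S)$ is anti-isomorphic to $S/S^0$.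

\emph{Van Kampen.} We have $\tilde M=U_-\cup U_+$, where $U_\pm$ and $U_-\cap U_+=\Psi(\tilde G/\tilde H\times(\frac L3,\frac{2L}3))$ are open and path connected. Take the base point $\tilde\gamma(L/2)$. By Lemma~\ref{lem:tubes} the maps $\pi_1(U_-\cap U_+)\to\pi_1(U_\pm)$ are identified, via $q_\pm$, with the maps $\pi_1(\tilde G/\tilde H)\to\pi_1(\tilde G/\tilde K_\pm)$ induced by the projections, hence up to passing to opposite groups with
\[
\Gamma:=\tilde H/\tilde H^0\longrightarrow\tilde K_\pm/\tilde K_\pm^0 .
\]
These maps are onto because $\tilde K_\pm=\tilde K_\pm^0\tilde H$ (Lemma~\ref{lem:spheres}), and their kernels are $N_\pm=\tilde H_\pm/\tilde H^0$. So $\pi_1(\tilde M)$ is anti-isomorphic to the pushout of $\Gamma/N_-\leftarrow\Gamma\to\Gamma/N_+$, which is $\Gamma/N_-N_+$. Since $\pi_1(\tilde M)=1$, we get $\Gamma=N_-N_+$. As $\tilde H_\pm\supset\tilde H^0$, this says $\tilde H=\tilde H_-\tilde H_+$.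
\end{proof}

In Example~\ref{ex:S2S1} we have $\tilde H=\tilde H_-=\tilde H_+=2\pi\mathbb ZX_1$, whereas on $M$ itself the kernel of $\mathbb R^2\to T^2$ contains the additional element $2\pi\partial_{\theta_2}$, which no singular orbit sees.

\begin{proposition}\label{prop:sigmaH}
$\tilde\sigma(\tilde H)=\tilde H$ for every sign automorphism $\sigma=\sigma_\chi$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:product} it suffices to show $\tilde\sigma(\tilde H_\pm)=\tilde H_\pm$.

\emph{Case $\ell_\pm\ge2$.} Here $\tilde K_\pm^0/\tilde H_\pm\cong S^{\ell_\pm}$ is simply connected and $\tilde K_\pm^0$ is connected, so $\tilde H_\pm$ is connected, by the exact sequence $\pi_1(S^{\ell_\pm})\to\pi_0(\tilde H_\pm)\to\pi_0(\tilde K_\pm^0)$. Thus $\tilde H_\pm=\tilde H^0$, which is preserved.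

\emph{Case $\ell_\pm=1$.} Here $B\cap\mathfrak k_\pm=(B\cap\mathfrak h)\cup\{X_i\}$ for one index $i$. We claim that $[X_i,\mathfrak h]=0$. Suppose $[X_i,X_j]\ne0$ for some $X_j\in B\cap\mathfrak h$. It is a multiple of some $X_l\in\mathfrak k_\pm$, where $\{i,j,l\}$ is a line (Lemma~\ref{lem:lines}). As $l\ne i$, we have $X_l\in\mathfrak h$ and $[X_j,X_l]\in\mathfrak h$. But this bracket is a nonzero multiple of $X_i\notin\mathfrak h$, a contradiction.

So $\mathfrak h$ is an ideal of $\mathfrak k_\pm$, $\tilde H^0$ is a closed normal subgroup of $\tilde K_\pm^0$, and $\tilde K_\pm^0/\tilde H^0$ is a connected one-dimensional Lie group. On it $\tilde\sigma$ induces an automorphism with derivative $\chi(\delta(i))=\pm1$, that is, the identity or the inversion. Both preserve every subgroup, in particular $\tilde H_\pm/\tilde H^0$.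
\end{proof}

\section{Sign isometries and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

By Proposition~\ref{prop:sigmaH} and Lemma~\ref{lem:Psi}, $a\tilde\gamma(r)\mapsto\tilde\sigma(a)\tilde\gamma(r)$ is a well-defined diffeomorphism of $\tilde M^*$, and it will be an isometry when $g_0$ is diagonal. To use uniqueness of the Ricci flow we must extend it to the complete manifold $\tilde M$. Smoothness of the extension across $\tilde B_\pm$ is not evident from the formula. We obtain it from the metric: distances in $\tilde M$ can be measured in $\tilde M^*$, and distance-preserving bijections are smooth.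

\begin{lemma}\label{lem:distance}
For $x,y\in\tilde M^*$ the $\tilde g_0$-distance in $\tilde M$ equals the infimum of the lengths of curves from $x$ to $y$ in $\tilde M^*$.
\end{lemma}

\begin{proof}
The metric $\tilde g_0$ is complete. Let $c:[0,1]\to\tilde M$ be a minimizing geodesic from $x$ to $y$, let $V_1,\dots,V_\nu$ be a parallel orthonormal frame along $c$, $\nu=\dim M$, and for $z\in\mathbb R^\nu$ put
\[
F(z,t)=\exp_{c(t)}\Big(t(1-t)\sum_kz_kV_k(t)\Big).
\]
By compactness of $c([0,1])$, for small $\varepsilon>0$ and every $t\in(0,1)$ the map $F(\cdot,t)$ is a local diffeomorphism on $D=\{|z|<\varepsilon\}$. So $F$ is a submersion on $D\times(0,1)$, and $F^{-1}(\tilde B_\pm)\cap(D\times(0,1))$ is a submanifold of codimension at least $2$, hence of dimension at most $\nu-1$. Its projection to $D$ has measure zero. So there are arbitrarily small $z$ for which $F(z,\cdot)$ avoids $\tilde B_-\cup\tilde B_+$ on $(0,1)$; at $t=0,1$ it takes the values $x,y\in\tilde M^*$. As $z\to0$, $F(z,\cdot)\to c$ in $C^1$, so the lengths converge to that of $c$.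
\end{proof}

\begin{proposition}\label{prop:isometry}
Let $g_0$ be diagonal in $\mathcal B$. For each $\sigma_\chi$ there is an isometry $f_\chi$ of $(\tilde M,\tilde g_0)$ that fixes $\tilde\gamma$ pointwise and satisfies, at $\tilde\gamma(r)$ with $0<r<L$,
\begin{equation}\label{eq:df}
df_\chi(\tilde X_i)=\chi(\delta(i))\,\tilde X_i\quad(1\le i\le m),\qquad df_\chi(\tilde\gamma')=\tilde\gamma'.
\end{equation}
\end{proposition}

\begin{proof}
Write $\sigma=\sigma_\chi$ and define $f$ on $\tilde M^*$ by $f(a\tilde\gamma(r))=\tilde\sigma(a)\tilde\gamma(r)$. As noted, this is a well-defined diffeomorphism of $\tilde M^*$, and it fixes $\tilde\gamma|_{(0,L)}$ pointwise. Differentiating $f(\exp(sX)\tilde\gamma(r))=\exp(s\,\sigma X)\tilde\gamma(r)$ at $s=0$ gives \eqref{eq:df}. Since $g_0$ is diagonal, $\tilde\gamma',\tilde X_1,\dots,\tilde X_m$ is a $\tilde g_0$-orthogonal basis at $\tilde\gamma(r)$, so $df$ is isometric there. Since $f\circ a=\tilde\sigma(a)\circ f$ for $a\in\tilde G$ and $\tilde G$ acts by isometries, $df$ is isometric at every point $a\tilde\gamma(r)$ of $\tilde M^*$.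

So $f$ and $f^{-1}$ preserve the lengths of curves in $\tilde M^*$, and by Lemma~\ref{lem:distance} they preserve the distance of $\tilde M$ on the dense subset $\tilde M^*$. As $\tilde M$ is complete, $f$ extends to a distance-preserving bijection of $\tilde M$. By the Myers--Steenrod theorem it is a smooth isometry, and by continuity it fixes $\tilde\gamma(0)$ and $\tilde\gamma(L)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $g(t)$, $t\in[0,T)$, be the flow, let $0<T'<T$, and put $\tilde g(t)=p^*g(t)$. Since $M\times[0,T']$ is compact, $\tilde g(t)$ is on $[0,T']$ a Ricci flow of complete metrics with uniformly bounded curvature. For $f=f_\chi$ as in Proposition~\ref{prop:isometry}, $f^*\tilde g(t)$ is another such flow, with initial metric $f^*\tilde g_0=\tilde g_0$. Two solutions of the Ricci flow on $\tilde M\times[0,T']$ with the same complete initial metric and with bounded curvature coincide: if $\tilde M$ is compact this is Hamilton's uniqueness theorem, and if $\tilde M$ is noncompact it is the theorem of Chen and Zhu \cite{CZ}. So $f_\chi^*\tilde g(t)=\tilde g(t)$ on $[0,T']$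 for every $\chi$. Evaluating at the fixed points $\tilde\gamma(r)$, $0<r<L$, and using \eqref{eq:df}, we get for $1\le i,j\le m$
\begin{equation}\label{eq:signs}
\begin{aligned}
\tilde g(t)(\tilde X_i,\tilde X_j)&=\chi(\delta(i))\chi(\delta(j))\,\tilde g(t)(\tilde X_i,\tilde X_j),\\
\tilde g(t)(\tilde\gamma',\tilde X_i)&=\chi(\delta(i))\,\tilde g(t)(\tilde\gamma',\tilde X_i).
\end{aligned}
\end{equation}
By Theorem~\ref{thm:grading}, for $i\ne j$ we can choose $\chi$ with $\chi(\delta(i))\chi(\delta(j))=-1$, and for given $i$ we can choose $\chi$ with $\chi(\delta(i))=-1$. Hence $\tilde g(t)(\tilde X_i,\tilde X_j)=0$ for $i\neq j$ and $\tilde g(t)(\tilde\gamma',\tilde X_i)=0$. Since $p:(\tilde M,\tilde g(t))\to(M,g(t))$ is a local isometry with $dp\,\tilde X_i=X_i^*$ and $dp\,\tilde\gamma'=\frac{\partial}{\partial r}$, the metric $g(t)$ is diagonal in $\mathcal B$ for $t\in[0,T']$. As $T'<T$ was arbitrary, this holds for all $t\in[0,T)$.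
\end{proof}

\section{Natural tensors, and circles as orbit spaces}\label{sec:supp}

\begin{proof}[Proof of Theorem~\ref{thm:supp}\textup{(a)}]
Let $g_0$ be diagonal. By naturality $p^*S(g_0)=S(\tilde g_0)$ and $f_\chi^*S(\tilde g_0)=S(f_\chi^*\tilde g_0)=S(\tilde g_0)$ for all $\chi$. So \eqref{eq:signs} holds with $S(\tilde g_0)$ in place of $\tilde g(t)$, and the conclusion follows as before.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}\textup{(b)}]
Here all orbits are principal hypersurfaces. Identify $M/G$ with $\mathbb R/\ell\mathbb Z$ so that $\gamma(r)$ lies over $r$ modulo $\ell$. As in (F1), an element fixing $\gamma(r)$ fixes $\gamma'(r)$, since it acts trivially on $M/G$; so $H$ fixes $\gamma$ pointwise. Define $p:\tilde M\to M$, $\tilde g_0$, $\tilde\gamma$, $\tilde G$ and its action on $\tilde M$ as in Section~\ref{sec:cover}.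

Since $\tilde M$ is simply connected, $\tilde M\to M\to\mathbb R/\ell\mathbb Z$ lifts to a smooth map $\tilde\varrho:\tilde M\to\mathbb R$ with $\tilde\varrho(\tilde\gamma(r))=r$. It is $\tilde G$-invariant because $\tilde G$ is connected. Let $V$ be the unit normal field of the level sets of $\tilde\varrho$ in the direction of increasing $\tilde\varrho$. Its integral curves are lifts of the geodesics $b\gamma$, $b\in G$, so $V$ is complete. Its flow $\Phi_s$ commutes with $\tilde G$ and satisfies $\tilde\varrho\circ\Phi_s=\tilde\varrho+s$ and $\Phi_s(\tilde\gamma(r))=\tilde\gamma(r+s)$. Hence $(y,s)\mapsto\Phi_s(y)$ is a diffeomorphism $\tilde\varrho^{-1}(0)\times\mathbb R\to\tilde M$, and $\tilde\varrho^{-1}(0)$ is connected and simply connected. Action fields span its tangent spaces, so its $\tilde G$-orbits are open and $\tilde\varrho^{-1}(0)=\tilde G\tilde\gamma(0)\cong\tilde G/\tilde H$ with $\tilde H=\tilde G_{\tilde\gamma(0)}$, whose Lie algebra is $\mathfrak h$. Since $\Phi_s$ commutes with $\tilde G$, the group $\tilde H$ fixes $\tilde\gamma$ pointwise, and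
\[
\tilde G/\tilde H\times\mathbb R\to\tilde M,\qquad(a\tilde H,r)\mapsto a\tilde\gamma(r)=\Phi_r(a\tilde\gamma(0)),
\]
is a diffeomorphism. As $\tilde G/\tilde H$ is simply connected and $\tilde G$ is connected, $\tilde H$ is connected. As $\mathfrak h$ is spanned by elements of $B$, $\tilde\sigma_\chi(\tilde H)=\tilde H$ for every $\chi$. So $f_\chi(a\tilde\gamma(r))=\tilde\sigma_\chi(a)\tilde\gamma(r)$ defines a diffeomorphism of $\tilde M$. It is a $\tilde g_0$-isometry satisfying \eqref{eq:df} for all $r\in\mathbb R$ by the first paragraph of the proof of Proposition~\ref{prop:isometry}; no extension is needed. The proof of Theorem~\ref{thm:main} now applies with $r\in\mathbb R$.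
\end{proof}

\section{An exceptional orbit destroys diagonality}\label{sec:exceptional}

That $B_\pm$ have codimension at least $2$ was used above for the connectedness \eqref{eq:conn} of $\tilde M^*$, for the connectedness of the spheres $S^{\ell_\pm}$ in Lemma~\ref{lem:spheres}, and to move curves off $\tilde B_\pm$ in Lemma~\ref{lem:distance}. Suppose instead that the end orbit at $r=0$ is an exceptional hypersurface. Then some $w\in G$ fixes $\gamma(0)$ and reverses $\gamma$ there. So $\gamma$ continues to $r<0$, and $w$ carries the metric on the side $r>0$ to that on the side $r<0$. If the metric is diagonal in the fields $X_i^*$ for $r>0$, it is diagonal in the fields $(\operatorname{Ad}(w)X_i)^*$ for $r<0$, and these may form a different frame. The Ricci flow mixes the two sides.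

\begin{proof}[Proof of Theorem~\ref{thm:supp}\textup{(c)}]
Fix $0<\alpha<1$ and let $x:[0,L]\to[0,\infty)$ be smooth with $x=1$ near $0$, $x>0$ on $[0,L)$ and $x=(L-r)^2$ near $L$. For $r\in[0,L]$ and $(\theta_1,\theta_2)\in(\mathbb R/2\pi\mathbb Z)^2$ put
\[
g_0=dr^2+P_r,\qquad P_r=x(r)(d\theta_1-\alpha\,d\theta_2)^2+(1-\alpha^2)\,d\theta_2^2 ,
\]
and for $r\in[-L,0]$ let $P_r$ be the form obtained from $P_{-r}$ by exchanging $\theta_1$ and $\theta_2$.

\emph{Smoothness.} For $r\ge0$ near $0$, $P_r=d\theta_1^2-2\alpha\,d\theta_1d\theta_2+d\theta_2^2$ is constant in $r$ and symmetric in $\theta_1,\theta_2$. So $P_r$ is the same form for all $r$ near $0$, and $g_0$ is smooth there. Near $r=L$, with $s=L-r$,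
\[
g_0=ds^2+s^2d\theta_1^2-2\alpha\,s^2d\theta_1\,d\theta_2+(\alpha^2s^2+1-\alpha^2)\,d\theta_2^2 .
\]
With $s,\theta_1$ as polar coordinates this is a smooth metric on $D^2\times S^1$, because $s^2d\theta_1$ and $s^2$ are smooth and at $s=0$ the form is the Euclidean metric of $D^2$ plus $(1-\alpha^2)\,d\theta_2^2$. So the $\theta_1$-circle collapses at $r=L$, and symmetrically the $\theta_2$-circle collapses at $r=-L$. Thus $g_0$ is a smooth metric on $M=S^3$.

\emph{The action and the basis.} The metric is invariant under $G=T^2\rtimes\mathbb Z_2$, where $\mathbb Z_2$ is generated by $w(r,\theta_1,\theta_2)=(-r,\theta_2,\theta_1)$. We have $M/G=[0,L]$, $\gamma(r)=(r,0,0)$, $H=1$, $K_-=\{1,w\}$ and $\mathfrak k_+=\mathbb RX_1$ with $X_1=\partial_{\theta_1}$. So the orbit at $r=0$ is exceptional, $\mathfrak k_-=\mathfrak h=0$, and the orbit at $r=L$ is singular. Let $X_2=\alpha\,\partial_{\theta_1}+\partial_{\theta_2}$. As $\mathfrak g$ is abelian, $\{X_1,X_2\}$ is nice. Since $(d\theta_1-\alpha\,d\theta_2)(X_2)=0$ and $d\theta_2(X_1)=0$, $g_0$ is diagonal in $\{\frac{\partial}{\partial r},X_1^*,X_2^*\}$ along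 $\gamma|_{(0,L)}$.

\emph{The flow is not diagonal.} We show that $g(t)$ is not diagonal for any $t>0$ in the existence interval. Suppose it is, for some $t>0$. The diffeomorphism $(r,\theta_1,\theta_2)\mapsto(r,-\theta_1,-\theta_2)$ of $M$ is a $g_0$-isometry, hence a $g(t)$-isometry by uniqueness of the flow. The curve $\{(r,0,0):-L<r<L\}$ is open in its fixed point set, so after reparametrization it is a $g(t)$-geodesic $c(s)$. By Bando \cite{Bando}, on a closed manifold $g(t)$, $t>0$, is real analytic in its normal coordinates. So $c$ and all Jacobi fields along it are analytic. The $X_i^*$ are Killing fields of $g(t)$, so they restrict to Jacobi fields along $c$, and $s\mapsto g(t)(X_1^*,X_2^*)(c(s))$ is analytic. It vanishes on the part $0<r<L$ by assumption, hence on all of $-L<r<L$. Let $r\to-L$. There $\partial_{\theta_2}\to0$, so $X_2^*-\alpha\,\partial_{\theta_1}\to0$, and by continuity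
\[
0=g(t)(X_1^*,X_2^*)=\alpha\,g(t)(\partial_{\theta_1},\partial_{\theta_1})\qquad\text{at }(-L,0,0).
\]
But $\alpha\ne0$, and $\partial_{\theta_1}\neq0$ at this point, because the isotropy group of $T^2$ there is the $\theta_2$-circle. This is a contradiction.
\end{proof}

\begin{remark}\label{rem:derivatives}
In this example the part $0<r<L$ has, near $\gamma$, the local coordinates $r$, $\varphi=\theta_1-\alpha\theta_2$, $u=\theta_2$ with $g_0=dr^2+x\,d\varphi^2+(1-\alpha^2)\,du^2$. The local isometries $\varphi\mapsto-\varphi$ and $u\mapsto-u$ fix $\gamma|_{(0,L)}$ pointwise and reverse $X_1^*=\partial_\varphi$ and $X_2^*=\partial_u$, respectively. So all symmetric $(0,2)$-tensors locally and naturally determined by $g_0$ are diagonal along $\gamma|_{(0,L)}$. This applies to $\operatorname{Ric}(g_0)$ and to every derivative $\partial_t^kg(0)$, which is obtained by differentiating $\partial_tg=-2\operatorname{Ric}(g)$ repeatedly. Hence diagonality of all these derivatives does not by itself imply that $g(t)$ is diagonal. In Theorem~\ref{thm:main} the sign changes are realized by global isometries of the universal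 cover. Here $M=S^3$ is its own universal cover, and the local isometries above do not extend to isometries of $g_0$ on $M$, since $g(t)$ would then be diagonal by the argument of Section~\ref{sec:proof}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AB}
Alexandrino--Bettiol, \emph{Lie Groups and Geometric Aspects of Isometric Actions}.

\bibitem{Bando}
Bando, \emph{Math. Z.} \textbf{195} (1987).

\bibitem{BtD}
Br\"ocker--tom Dieck, \emph{Representations of Compact Lie Groups}.

\bibitem{CZ}
Chen--Zhu, \emph{J. Differential Geom.} \textbf{74} (2006).

\bibitem{thesis}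
\emph{Ricci Flow On Cohomogeneity One Manifolds},
\texttt{https://repository.upenn.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=5090\&\allowbreak context=edissertations}.

\end{thebibliography}

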